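\title{The least unsound ordinal}

\begin{abstract}
An ordinal $\eta$ is sound if, for every sequence $\langle B_n : n<\omega\rangle$ of subsets of $\eta$, the unions $\bigcup_{n\in a}B_n$ with $a\subseteq\omega$ have only countably many order types. We prove in $\mathrm{ZF}$ that $\omega_1^{\omega_1}$ is unsound, by coloring it with finite sequences of natural numbers so that the order type of the set of points colored from a well-founded tree determines the rank of the tree up to a finite error. In particular, $\aleph_1\not\le 2^{\aleph_0}$ does not make $\omega_1^{\omega_1}$ sound. We also prove in $\mathrm{ZF}+\mathrm{DC}$ that the least unsound ordinal is $\omega_1^{\omega+2}$ if $\aleph_1\le 2^{\aleph_0}$ and $\omega_1^{\omega_1}$ otherwise.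
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $B=\langle B_n : n<\omega\rangle$ be a sequence of sets of ordinals. For $a\subseteq\omega$ put
\[
B(a)=\bigcup_{n\in a}B_n,\qquad \tau_B(a)=\operatorname{otp}B(a),
\]
where $\operatorname{otp}$ denotes order type. The \emph{spektron} of $B$ is the set $\sigma\pi(B)=\{\tau_B(a): a\subseteq\omega\}$. A sequence of subsets of a set $X$ is an \emph{$(X)$-sequence}. An ordinal $\eta$ is \emph{sound} if every $(\eta)$-sequence has countable spektron, and \emph{unsound} otherwise. An $(\eta)$-sequence is an $(\eta')$-sequence for every $\eta'\ge\eta$, so unsoundness passes upward, and the least unsound ordinal tells exactly which ordinals are sound.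

The map $\tau_B$ sends reals to ordinals, and soundness of $\eta$ says that $\eta$ is too short for such a map to take uncountably many values. A countable $\eta$ is sound because $\sigma\pi(B)\subseteq\eta+1$. If $\omega_1$ is regular, then $\omega_1$ is sound as well. Indeed, let $\lambda<\omega_1$ bound all those $B_n$ that are countable. If some $B_n$ with $n\in a$ is uncountable, then $\tau_B(a)=\omega_1$; otherwise $B(a)\subseteq\lambda$. So $\sigma\pi(B)\subseteq(\lambda+1)\cup\{\omega_1\}$. How far such arguments reach depends on the relation between $\omega_1$ and the reals. We write $\aleph_1\le 2^{\aleph_0}$ if there is an injection of $\omega_1$ into $\mathcal P(\omega)$, and $\aleph_1\not\le 2^{\aleph_0}$ if there is none. Powers such as $\omega_1^{\omega_1}$ are ordinal powers. The following results are known.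
\begin{enumerate}
\item[(i)] If $\omega_1$ is regular and $\aleph_1=2^{\aleph_0}$, then the least unsound ordinal is $\omega_1^{\omega+2}$.
\item[(ii)] If $\omega_1$ is regular and $\aleph_1\not\le 2^{\aleph_0}$, then every ordinal below $\omega_1^{\omega+\omega+1}$ is sound.
\item[(iii)] Under the axiom of determinacy there is an unsound ordinal below $\omega_2$.
\end{enumerate}
We answer the following question, posed in \cite{MP}; the base theory is $\mathrm{ZF}+\mathrm{DC}$, in which $\omega_1$ is regular.
\begin{quote}
\emph{If $\aleph_1\not\le 2^{\aleph_0}$, is $\omega_1^{\omega_1}$ sound?}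
\end{quote}
The hypothesis is consistent with $\mathrm{ZF}+\mathrm{DC}$ relative to an inaccessible cardinal, since it holds in Solovay's model, so the question is not vacuous.

There is reason to expect a positive answer. The natural way to produce $\aleph_1$ order types is to attach different reals to $\aleph_1$ consecutive blocks of an ordinal and to let $a$ select a countable initial run of blocks; Section~\ref{sec:reals} does this in $\omega_1^{\omega+2}$. Under $\aleph_1\not\le 2^{\aleph_0}$ every well-ordered family of reals is countable, this method is unavailable, and an induction on the exponent shows that $\omega_1^\gamma$ is sound for every countable $\gamma$ (Section~\ref{sec:noreals}). Nevertheless the answer is negative, with no hypothesis at all.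

\begin{theorem}[$\mathrm{ZF}$]\label{thm:unsound}
The ordinal $\omega_1^{\omega_1}$ is unsound.
\end{theorem}

\begin{theorem}[$\mathrm{ZF}+\mathrm{DC}$]\label{thm:least}
The least unsound ordinal is $\omega_1^{\omega+2}$ if $\aleph_1\le 2^{\aleph_0}$, and $\omega_1^{\omega_1}$ if $\aleph_1\not\le 2^{\aleph_0}$.
\end{theorem}

Since $\omega_1^{\omega+2}<\omega_1^{\omega_1}$, Theorem~\ref{thm:least} shows that in $\mathrm{ZF}+\mathrm{DC}$ the hypothesis $\aleph_1\not\le 2^{\aleph_0}$ is equivalent to the soundness of $\omega_1^{\omega+2}$. The proofs are self-contained and do not use (i)--(iii).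

The point of Theorem~\ref{thm:unsound} is that an uncountable spektron does not require an injection of $\omega_1$ into the reals. It requires only a map from the reals \emph{onto} an uncountable set of ordinals, and $\mathrm{ZF}$ provides one: the rank of well-founded trees on $\omega$. In Section~\ref{sec:trees} we realize this map, up to an error of at most $2$ in the exponent, as $\tau_B$ for a single sequence $B$.

For Theorem~\ref{thm:least}, cut $\omega_1^{\delta+1}$ into $\omega_1$ blocks of type $\omega_1^\delta$. For each single $a$, the traces of $B(a)$ on the blocks settle down beyond some countable stage, and from there on the order type is a power of $\omega_1$ or $0$. The spektron is countable as soon as one stage serves all $a$ (Section~\ref{sec:degree}). Such a stage always exists for $\delta\le\omega$ (Section~\ref{sec:small}), and for every countable $\delta$ if $\aleph_1\not\le 2^{\aleph_0}$ (Section~\ref{sec:noreals}).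

\section{Ordinal sums and colorings}\label{sec:prelim}

Everything in this section holds in $\mathrm{ZF}$. A set is \emph{countable} if it injects into $\omega$; finite sets are countable. For a well-order $I$ and well-orders $W_i$ $(i\in I)$, the sum $\sum_{i\in I}W_i$ is the set of pairs $(i,p)$ with $p\in W_i$, ordered lexicographically: first by $i$, then by $p$. For ordinals $\rho_i$, the sum $\sum_{i\in I}\rho_i$ also denotes the order type of this well-order. The product $\rho\cdot\theta=\sum_{i<\theta}\rho$ consists of $\theta$ consecutive copies of $\rho$, and $W\cdot\theta$ is defined in the same way for a well-order $W$. If $A\subseteq\sum_{i\in I}W_i$, then $\operatorname{otp}A$ is the sum of the types of the traces of $A$ on the summands. We use the following facts.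
\begin{enumerate}
\item[(A1)] A subset of a well-order $W$ has type at most $\operatorname{otp}W$. Hence sums are monotone in each term, deleting terms does not increase a sum, $\rho\le\rho'$ implies $\rho\theta\le\rho'\theta$, and $\sum_{i<\theta}\rho_i\le\rho\cdot\theta$ if all $\rho_i\le\rho$.
\item[(A2)] Sums and products are associative, and $\rho\cdot\sum_i\theta_i=\sum_i\rho\theta_i$. For limit $\lambda$, the sum $\sum_{i<\lambda}\rho_i$ is the supremum of its proper partial sums. For a nonempty family, $\sup_i\omega_1^{\epsilon_i}=\omega_1^{\sup_i\epsilon_i}$.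
\item[(A3)] If $0<\theta<\omega_1$, then $\theta\cdot\omega_1=\omega_1$, and hence $\omega_1^r\theta\cdot\omega_1=\omega_1^{r+1}$. Indeed, $\theta\cdot\omega_1$ is the supremum of the countable ordinals $\theta\xi\ge\xi$ for $\xi<\omega_1$.
\item[(A4)] If $\alpha>0$, then $\sum_{\beta<\alpha}\omega_1^{\beta+1}=\omega_1^\alpha$. This is trivial for $\alpha=1$; the successor step is $\omega_1^\alpha+\omega_1^{\alpha+1}=\omega_1^\alpha(1+\omega_1)=\omega_1^{\alpha+1}$; the limit step is (A2).
\end{enumerate}

A sequence may be indexed by any countably infinite set $C$ in place of $\omega$; the spektron does not change. Our unsound examples come from \emph{colorings}: a well-order $W$ of type $\eta$, identified with $\eta$, and a map from $W$ to $C$. With $B_c$ the set of points of color $c$, the ordinal $\tau_B(a)$ is the type of the set of points whose color lies in $a$.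

\section{A coloring of $\omega_1^{\omega_1}$ that measures ranks of trees}\label{sec:trees}

This section is in $\mathrm{ZF}$; in particular, $\omega_1$ is not assumed regular.

\subsection*{Trees and ranks}
A \emph{tree} is a nonempty set $T\subseteq\omega^{<\omega}$ closed under initial segments. The \emph{children} of $s\in T$ are the nodes $s^\frown n\in T$. The tree is \emph{well-founded} if every nonempty $S\subseteq T$ has an element with no proper extension in $S$. In that case recursion defines
\[
\operatorname{rk}_T(s)=\sup\{\operatorname{rk}_T(s^\frown n)+1 : s^\frown n\in T\}\qquad(s\in T),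
\]
and the \emph{rank} of $T$ is $\operatorname{rk}_T(\emptyset)$. We use the definition in two forms: every child of $s$ has rank $r'$ with $r'+1\le\operatorname{rk}_T(s)$, and for every $\beta<\operatorname{rk}_T(s)$ some child of $s$ has rank at least $\beta$.

\begin{lemma}\label{lem:ranks}
Every $r<\omega_1$ is the rank of a well-founded tree.
\end{lemma}

\begin{proof}
Let $j\colon r\to\omega$ be injective and let $T$ consist of the sequences $\langle j(\gamma_0),\dots,j(\gamma_{k-1})\rangle$ with $k<\omega$ and $r>\gamma_0>\dots>\gamma_{k-1}$. If $S\subseteq T$ contains a node other than $\emptyset$, a node of $S$ ending in $j(\gamma)$ with $\gamma$ least possible has no proper extension in $S$; so $T$ is well-founded. Since $j$ is injective, the children of a node $s$ ending in $j(\gamma)$ are the nodes $s^\frown j(\gamma')$ with $\gamma'<\gamma$. By induction on $\gamma$ such an $s$ has rank $\sup\{\gamma'+1:\gamma'<\gamma\}=\gamma$, and $\emptyset$ has rank $\sup\{\gamma+1:\gamma<r\}=r$.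
\end{proof}

\subsection*{The coloring}
The colors are the elements of $\omega^{<\omega}$, so a tree $T$ is a set of colors. We want the points colored from $T$ to have type about $\omega_1^r$, where $r$ is the rank of $T$. Rank increases by one in passing from a child to its parent, and by (A3) the exponent increases by one under multiplication by $\omega_1$. So the order attached to a node $s$ should consist of $\omega_1$ copies of the orders attached to the nodes $s^\frown n$. This is not a recursion, because $\omega^{<\omega}$ is ill-founded. We add an ordinal parameter $\alpha$, the \emph{level}, which decreases at each step.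

By recursion on $\alpha<\omega_1$ define, for all $s\in\omega^{<\omega}$ at once, a colored well-order $E^s_\alpha$. Let $E^s_0$ be a single point of color $s$. For $\alpha>0$ let
\begin{equation}\label{eq:E}
E^s_\alpha=\sum_{\beta<\alpha}\Bigl(\sum_{n<\omega}E^{s^\frown n}_\beta\Bigr)\cdot\omega_1 .
\end{equation}
Explicitly, $E^s_\alpha$ is the set of quadruples $(\beta,i,n,p)$ with $\beta<\alpha$, $i<\omega_1$, $n<\omega$ and $p\in E^{s^\frown n}_\beta$, ordered lexicographically, and $(\beta,i,n,p)$ has the color that $p$ has in $E^{s^\frown n}_\beta$. Summing over all $\beta<\alpha$ treats successor and limit levels alike, so no cofinal sequences are chosen and the definition uses no choice. By induction on $\alpha$, every color that occurs in $E^s_\alpha$ extends $s$. The rank of $T$ is not known in advance, so we use all levels and set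
\[
E=\sum_{\alpha<\omega_1}E^\emptyset_\alpha .
\]

\begin{lemma}\label{lem:size}
Each $E^s_\alpha$ has type $\omega_1^\alpha$, and $E$ has type $\omega_1^{\omega_1}$.
\end{lemma}

\begin{proof}
Use induction on $\alpha$, for all $s$. For $\alpha>0$, the term of \eqref{eq:E} with index $\beta$ has type $\omega_1^\beta\cdot\omega\cdot\omega_1=\omega_1^{\beta+1}$ by (A3), and (A4) gives the type $\omega_1^\alpha$. The type of $E$ is at least $\omega_1^\alpha$ for every $\alpha<\omega_1$ and at most $\sum_{\alpha<\omega_1}\omega_1^{\alpha+1}=\omega_1^{\omega_1}$.
\end{proof}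

We identify $E$ with $\omega_1^{\omega_1}$ and let $B_s$ be the set of points of $E$ of color $s$. The points of $E$ are coded by finite sequences of countable ordinals, so $\omega_1^{\omega_1}<\omega_2$, and Theorem~\ref{thm:unsound} gives the conclusion of (iii) in $\mathrm{ZF}$.

Fix a tree $T$, and let $\tau^s_\alpha$ be the type of the set of points of $E^s_\alpha$ whose color lies in $T$. If $s\notin T$, no extension of $s$ is in $T$, so $\tau^s_\alpha=0$ for all $\alpha$. If $s\in T$, then $\tau^s_0=1$. Restricting \eqref{eq:E} to the colors in $T$ gives, for $\alpha>0$,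
\begin{equation}\label{eq:tau}
\tau^s_\alpha=\sum_{\beta<\alpha}\Bigl(\sum_{n<\omega}\tau^{s^\frown n}_\beta\Bigr)\cdot\omega_1,
\qquad\text{and}\qquad \tau_B(T)=\sum_{\alpha<\omega_1}\tau^\emptyset_\alpha .
\end{equation}

\begin{example}\label{ex:small}
Let $T$ be well-founded, $s\in T$ and $r=\operatorname{rk}_T(s)$. The order $E^s_1$ consists of $\omega_1$ copies of $\omega$, the $n$th point of each copy having color $s^\frown n$. The order $E^s_2$ is $E^s_1$ followed by $\omega_1$ copies of $E_1^{s^\frown 0}+E_1^{s^\frown 1}+\cdots$. We evaluate \eqref{eq:tau}, writing $\Sigma_\beta=\sum_n\tau_\beta^{s^\frown n}$.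

If $r=0$, then $s$ has no child, every $\Sigma_\beta$ is $0$, and $\tau^s_\alpha=0$ for all $\alpha\ge1$. If $r\geq 1$, then $\Sigma_0$ is the type $\theta$ of the set of children, $1\le\theta\le\omega$, and the term with $\beta=0$ is $\theta\cdot\omega_1=\omega_1$; so $\tau_1^s=\omega_1$.

If $r=1$, all children have rank $0$, so $\Sigma_\beta=0$ for $\beta\ge1$ and $\tau^s_\alpha=\omega_1$ for all $\alpha\ge1$.

If $r\geq 2$, some child has positive rank, so $\Sigma_1=\omega_1\theta$ with $1\le\theta\le\omega$, and $\tau^s_2=\omega_1+\omega_1\theta\cdot\omega_1=\omega_1^2$. If $r=2$ exactly, the children have rank $0$ or $1$, so $\Sigma_\beta=\omega_1\theta$ for every $\beta\ge1$. Each $\beta$ with $1\le\beta<\alpha$ then contributes one term $\omega_1^2$, and $\tau^s_\alpha=\omega_1^2\cdot\operatorname{otp}[1,\alpha)$ for $\alpha\ge2$.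

Two things are visible. Level $2$ distinguishes the ranks $0$, $1$ and $\geq 2$ by the types $0$, $\omega_1$ and $\omega_1^2$. Levels above the rank do not raise the exponent; they add only countably many further copies. Summing over $\alpha<\omega_1$, trees of rank $0$, $1$, $2$ have $\tau_B(T)=1$, $\omega_1^2$, $\omega_1^3$.
\end{example}

The next two lemmas are the general forms of these two observations. In both, $T$ is a well-founded tree.

\begin{lemma}\label{lem:lower}
If $s\in T$, $\alpha<\omega_1$ and $\operatorname{rk}_T(s)\ge\alpha$, then $\tau^s_\alpha\ge\omega_1^\alpha$.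
\end{lemma}

\begin{proof}
Use induction on $\alpha$, for all $s$. For $\alpha=0$ the value is $1$. Let $\alpha>0$ and $\beta<\alpha$. Some child $s^\frown n$ has rank at least $\beta$, so $\tau^{s^\frown n}_\beta\ge\omega_1^\beta$ by induction, and the term of \eqref{eq:tau} with index $\beta$ is at least $\omega_1^\beta\cdot\omega_1=\omega_1^{\beta+1}$. By (A1) and (A4), $\tau^s_\alpha\ge\omega_1^\alpha$.
\end{proof}

\begin{lemma}\label{lem:upper}
If $s\in T$ and $r=\operatorname{rk}_T(s)$, then $\tau^s_\alpha\le\omega_1^{r+1}(1+\alpha)$ for all $\alpha<\omega_1$.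
\end{lemma}

\begin{proof}
Use induction on $\alpha$, for all $s$. For $\alpha=0$ the value is $1$. Let $\alpha>0$ and $\beta<\alpha$. If $s^\frown n\in T$ has rank $r'$, then $r'+1\le r$, so by induction $\tau^{s^\frown n}_\beta\le\omega_1^{r'+1}(1+\beta)\le\omega_1^r(1+\beta)$. If $s^\frown n\notin T$, then $\tau^{s^\frown n}_\beta=0$. Since $(1+\beta)\omega$ is countable and nonzero, (A1) and (A3) give
\[
\Bigl(\sum_{n<\omega}\tau^{s^\frown n}_\beta\Bigr)\cdot\omega_1\le\omega_1^r(1+\beta)\omega\cdot\omega_1=\omega_1^{r+1}.
\]
By \eqref{eq:tau}, $\tau^s_\alpha\le\omega_1^{r+1}\cdot\alpha\le\omega_1^{r+1}(1+\alpha)$.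
\end{proof}

\begin{remark}\label{rem:upper}
The upper bound is where well-foundedness matters. If $T$ has an infinite branch $x$, the proof of Lemma~\ref{lem:lower}, applied to the nodes $x{\upharpoonright}k$ and their children $x{\upharpoonright}(k+1)$, gives $\tau_\alpha^{x\upharpoonright k}\ge\omega_1^\alpha$ for all $\alpha$ and $k$, so $\tau_B(T)=\omega_1^{\omega_1}$.

The exponent $r+1$ in Lemma~\ref{lem:upper} cannot be lowered to $r$. Let $\operatorname{rk}_T(s)=\omega$. For $0<k<\omega$ the order $E^t_k$ is an initial segment of $E^t_\omega$, so a child $t$ of rank $k$ has $\tau^t_\omega\ge\tau^t_k\ge\omega_1^k$. The ranks of the children are unbounded in $\omega$, so $\sum_n\tau_\omega^{s^\frown n}\ge\omega_1^\omega$ and $\tau^s_{\omega+1}\ge\omega_1^{\omega+1}$.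
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:unsound}]
Let $T$ be a well-founded tree of rank $r<\omega_1$. By Lemma~\ref{lem:lower}, $\tau_B(T)\ge\tau^\emptyset_r\ge\omega_1^r$. The partial sums $\sum_{\alpha<\zeta}(1+\alpha)\le(1+\zeta)\zeta$ are countable for $\zeta<\omega_1$, so $\sum_{\alpha<\omega_1}(1+\alpha)\le\omega_1$, and Lemma~\ref{lem:upper} with (A2) gives $\tau_B(T)\le\omega_1^{r+1}\cdot\omega_1$. Thus
\[
\omega_1^r\le\tau_B(T)\le\omega_1^{r+2}.
\]
With Lemma~\ref{lem:ranks} this shows that the spektron has members cofinal in $\omega_1^{\omega_1}$. If $\omega_1$ is singular, cofinality does not imply uncountability, so we use the two-sided bound. For $\xi<\omega_1$ let $I_\xi=[\omega_1^{3\cdot\xi},\omega_1^{3\cdot\xi+2}]$. These intervals are pairwise disjoint, since $\xi<\xi'$ implies $3\cdot\xi'\ge3\cdot(\xi+1)=3\cdot\xi+3$. By Lemma~\ref{lem:ranks} with $r=3\cdot\xi$, the spektron meets every $I_\xi$. The map $\xi\mapsto\min(\sigma\pi(B)\cap I_\xi)$ is an injection of $\omega_1$ into $\sigma\pi(B)$, so $\sigma\pi(B)$ is uncountable.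
\end{proof}

The proof needs, for each $\xi$ separately, the existence of a tree of rank $3\cdot\xi$. It never selects such trees for all $\xi$ at once; a selection would inject $\omega_1$ into $\mathcal P(\omega^{<\omega})$. What is selected is an ordinal, and there the least one is available. This is why $\aleph_1\not\le2^{\aleph_0}$ is no obstacle.

\section{Degrees and stable tails}\label{sec:degree}

From here on we work in $\mathrm{ZF}+\mathrm{DC}$. Dependent choice enters through the fact that a union of countably many countable sets is countable, and through its consequence that $\omega_1$ is \emph{regular}: every countable subset of $\omega_1$ is bounded.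

\subsection*{Closure properties}

\begin{lemma}\label{lem:closure}
\begin{enumerate}
\item[(a)] If $\eta=\sup_{k<\omega}\eta_k$ and every $\eta_k$ is sound, then $\eta$ is sound.
\item[(b)] If $\eta$ is sound and $\lambda<\omega_1$, then $\eta\cdot\lambda$ is sound.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $B$ be an $(\eta)$-sequence and let $S_k$ be the spektron of $\langle B_n\cap\eta_k:n<\omega\rangle$. Each $S_k$ is countable, so $S=\bigcup_kS_k$ is countable. The sets $B(a)\cap\eta_k$ are initial segments of $B(a)$ with union $B(a)$, so $\tau_B(a)=\sup_k\operatorname{otp}(B(a)\cap\eta_k)$ is the supremum of a subset of $S$. A subset of $S$ has the same supremum as the initial segment of $S$ that it generates, and $S$ has only $\operatorname{otp}(S)+1$ initial segments. So only countably many suprema occur.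

(b) Use induction on $\lambda$. The ordinal $0$ is sound. Let $B$ be an $(\eta\lambda+\eta)$-sequence, where $\eta\lambda$ is sound. Then $\tau_B(a)=\operatorname{otp}(B(a)\cap\eta\lambda)+\operatorname{otp}(B(a)\setminus\eta\lambda)$. The first summand lies in the spektron of an $(\eta\lambda)$-sequence and the second, after translation, in the spektron of an $(\eta)$-sequence, neither depending on $a$. So there are countably many sums. If $\lambda$ is a countable limit, write $\lambda=\sup_k\lambda_k$ with $\lambda_k<\lambda$; then $\eta\lambda=\sup_k\eta\lambda_k$, and (a) applies.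
\end{proof}

By (a), a proof that $\omega_1^\gamma$ is sound for countable $\gamma$ has only one real step, from $\omega_1^\delta$ to $\omega_1^{\delta+1}=\omega_1^\delta\cdot\omega_1$. There $\tau_B(a)$ is a sum of $\omega_1$ terms, and the tail of such a sum depends only on the orders of magnitude of the terms. The next notion measures this magnitude.

\subsection*{Degrees}
For an ordinal $\rho>0$ let $\deg\rho$ be the unique $\epsilon$ with $\omega_1^\epsilon\le\rho<\omega_1^{\epsilon+1}$, and let $\deg0=-1$. Degrees are thus elements of the well-order consisting of $-1$ followed by the ordinals, and suprema of degrees are taken in this order, so that the empty supremum is $-1$. We write $[-1,\gamma]$ for the set of degrees $\le\gamma$, which is countable if $\gamma<\omega_1$. For a set $W$ of ordinals, $\deg W=\deg\operatorname{otp}W$; by (A1), $W\subseteq W'$ implies $\deg W\le\deg W'$. If $\epsilon$ is an ordinal and $\deg\rho\le\epsilon$, then $\rho<\omega_1^{\epsilon+1}=\sup_{\theta<\omega_1}\omega_1^\epsilon\theta$, so $\rho\le\omega_1^\epsilon\theta$ for some $\theta<\omega_1$.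

\begin{lemma}\label{lem:ctblesum}
Let $\lambda<\omega_1$, let $\rho_\alpha$ $(\alpha<\lambda)$ be ordinals, and let $\epsilon=\sup_{\alpha<\lambda}\deg\rho_\alpha$. Then both $\sum_{\alpha<\lambda}\rho_\alpha$ and $\sup_{\alpha<\lambda}\rho_\alpha$ have degree $\epsilon$.
\end{lemma}

\begin{proof}
If $\epsilon=-1$, all $\rho_\alpha$ are $0$ and both ordinals are $0$. Let $\epsilon\ge0$. The sum is at least the supremum, which is at least $\omega_1^{\deg\rho_\alpha}$ whenever $\rho_\alpha>0$, and hence at least $\omega_1^\epsilon$ by (A2). Let $\theta_\alpha<\omega_1$ be least with $\rho_\alpha\le\omega_1^\epsilon\theta_\alpha$. By regularity $\theta=\sup_\alpha\theta_\alpha<\omega_1$, so the sum is at most $\omega_1^\epsilon\theta\lambda<\omega_1^{\epsilon+1}$.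
\end{proof}

The \emph{degree function} of an $(\omega_1^\gamma)$-sequence $B$ is
\[
d_B\colon\mathcal P(\omega)\to[-1,\gamma],\qquad d_B(a)=\deg B(a).
\]

\subsection*{Blocks and stable stages}
Let $\delta<\omega_1$ and let $B$ be an $(\omega_1^{\delta+1})$-sequence. For $\alpha<\omega_1$, the \emph{$\alpha$th block} of $B$ is the $(\omega_1^\delta)$-sequence $B^{[\alpha]}$ with $B^{[\alpha]}_n=\{\nu<\omega_1^\delta:\omega_1^\delta\alpha+\nu\in B_n\}$. Then $\tau_B(a)=\sum_{\alpha<\omega_1}\tau_{B^{[\alpha]}}(a)$. For $\zeta<\omega_1$ put
\[
t_\zeta(a)=\sup_{\zeta\le\alpha<\omega_1}d_{B^{[\alpha]}}(a)\in[-1,\delta].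
\]
For fixed $a$ this is nonincreasing in $\zeta$, so it is eventually equal to its least value, which we call $\kappa(a)$. A stage $\lambda<\omega_1$ is \emph{stable for $a$} if $t_\zeta(a)=t_\lambda(a)$ for all $\zeta\in[\lambda,\omega_1)$, equivalently if $t_\lambda(a)=\kappa(a)$. Every $a$ has a stable stage, and all later stages are stable for $a$ too. For $\delta=0$ the blocks are single points, and $\lambda$ is stable for $a$ exactly when $B(a)$ is unbounded in $\omega_1$ or contained in $\lambda$; the bound $\lambda$ used for $\omega_1$ in the introduction is a stage stable for every $a$.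

For a degree $e$ let $e^+=e+1$ if $e\ge0$, and let $(-1)^+=-1$.

\begin{lemma}\label{lem:tail}
Let $\delta<\omega_1$, let $B$ be an $(\omega_1^{\delta+1})$-sequence, and let $\lambda$ be stable for $a$.
\begin{enumerate}
\item[(a)] The set $B(a)\setminus\omega_1^\delta\lambda$ is empty if $\kappa(a)=-1$ and has type $\omega_1^{\kappa(a)+1}$ otherwise.
\item[(b)] $d_B(a)=\max\bigl(t_0(a),\kappa(a)^+\bigr)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\rho_\alpha=\tau_{B^{[\alpha]}}(a)$ and $\kappa=\kappa(a)$.

(a) The set has type $\rho=\sum_{\lambda\le\alpha<\omega_1}\rho_\alpha$, and $\deg\rho_\alpha\le\kappa$ for $\alpha\ge\lambda$. If $\kappa=-1$, all terms vanish. Let $\kappa\ge0$. By Lemma~\ref{lem:ctblesum} every proper partial sum is below $\omega_1^{\kappa+1}$, so $\rho\le\omega_1^{\kappa+1}$.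

For the reverse inequality we cut $[\lambda,\omega_1)$ into $\omega_1$ intervals on each of which the sum is at least $\omega_1^\kappa$. Let $\zeta\in[\lambda,\omega_1)$. Since $t_\zeta(a)=\kappa$, for each degree $e<\kappa$ there is a least $\alpha_e\ge\zeta$ with $\deg\rho_{\alpha_e}>e$. There are countably many such $e$, because $\kappa\le\delta<\omega_1$, and at least one, namely $-1$. By regularity $F(\zeta)=\sup_e(\alpha_e+1)$ is countable, and $F(\zeta)>\zeta$. The supremum of $\deg\rho_\alpha$ over $\zeta\le\alpha<F(\zeta)$ exceeds every $e<\kappa$, so it equals $\kappa$, and Lemma~\ref{lem:ctblesum} gives $\sum_{\zeta\le\alpha<F(\zeta)}\rho_\alpha\ge\omega_1^\kappa$. Put $\zeta_0=\lambda$, $\zeta_{i+1}=F(\zeta_i)$, and $\zeta_i=\sup_{i'<i}\zeta_{i'}$ for limit $i<\omega_1$. By regularity all $\zeta_i$ are countable. The intervals $[\zeta_i,\zeta_{i+1})$ are consecutive, so $\rho\ge\omega_1^\kappa\cdot\omega_1$.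

(b) By Lemma~\ref{lem:ctblesum}, $B(a)\cap\omega_1^\delta\lambda$ has degree $z=\sup_{\alpha<\lambda}\deg\rho_\alpha$. By (a), the rest of $B(a)$ has degree $\kappa^+$. Lemma~\ref{lem:ctblesum} for two summands gives $d_B(a)=\max(z,\kappa^+)$. Since $t_0(a)=\max(z,t_\lambda(a))=\max(z,\kappa)$ and $\kappa\le\kappa^+$, this equals $\max(t_0(a),\kappa^+)$.
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $\delta<\omega_1$, let $\omega_1^\delta$ be sound, and let $B$ be an $(\omega_1^{\delta+1})$-sequence. If some $\lambda<\omega_1$ is stable for every $a\subseteq\omega$, then $\sigma\pi(B)$ is countable.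
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:tail}(a), $\tau_B(a)=\operatorname{otp}(B(a)\cap\omega_1^\delta\lambda)+\rho$ with $\rho$ in the countable set $\{0\}\cup\{\omega_1^{\epsilon+1}:\epsilon\le\delta\}$. The first summand lies in the spektron of $\langle B_n\cap\omega_1^\delta\lambda:n<\omega\rangle$, which does not depend on $a$ and is countable by Lemma~\ref{lem:closure}(b).
\end{proof}

Regularity yields a common stable stage for countably many sets $a$. The difficulty is that $\mathcal P(\omega)$ is uncountable.

\section{Ordinals below $\omega_1^{\omega+2}$}\label{sec:small}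

When the blocks are short, the degree of $B(a)$ on a block is determined by the degrees of the single sets $B_n$, and a stage stable for the countably many singletons is stable for all $a$.

\begin{lemma}\label{lem:union}
Let $W=\bigcup_{n<\omega}W_n$ be a set of ordinals.
\begin{enumerate}
\item[(a)] If $k<\omega$ and $\operatorname{otp}W_n<\omega_1^k$ for all $n$, then $\operatorname{otp}W<\omega_1^k$.
\item[(b)] If $\deg W\le\omega$, then $\deg W=\sup_n\deg W_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Use induction on $k$. For $k=0$ all $W_n$ are empty. Assume the claim for $k$ and suppose $\operatorname{otp}W\ge\omega_1^{k+1}$; we find $n$ with $\operatorname{otp}W_n\ge\omega_1^{k+1}$. Split the initial segment of $W$ of type $\omega_1^{k+1}$ into consecutive pieces $V_\alpha$ $(\alpha<\omega_1)$ of type $\omega_1^k$. Since $V_\alpha=\bigcup_n(W_n\cap V_\alpha)$, the inductive hypothesis gives a least $n(\alpha)$ with $\operatorname{otp}(W_{n(\alpha)}\cap V_\alpha)\ge\omega_1^k$. As $\omega_1$ is not a countable union of countable sets, some $n$ equals $n(\alpha)$ for all $\alpha$ in an uncountable set $A\subseteq\omega_1$.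 This $A$ has type $\omega_1$, so $\operatorname{otp}W_n\ge\sum_{\alpha\in A}\omega_1^k=\omega_1^{k+1}$.

(b) Let $j=\sup_n\deg W_n$. By monotonicity $j\le\deg W\le\omega$. If $j=\omega$, equality holds throughout. Otherwise $-1\le j<\omega$, every $W_n$ has type below $\omega_1^{j+1}$, and (a) with $k=j+1$ gives $\deg W\le j$.
\end{proof}

\begin{example}\label{ex:jump}
The hypothesis in (b) cannot be weakened to $\deg W\le\omega+1$. Let $W_n=\{\omega_1^\omega\alpha+\nu:\alpha<\omega_1,\ \nu<\omega_1^n\}$. Then $W_n$ has type $\omega_1^n\cdot\omega_1=\omega_1^{n+1}$, so $\sup_n\deg W_n=\omega$, while $\bigcup_nW_n=\omega_1^{\omega+1}$ has degree $\omega+1$. The jump at rank $\omega$ in Remark~\ref{rem:upper} has the same cause.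
\end{example}

\begin{proposition}\label{prop:A}
Every ordinal below $\omega_1^{\omega+2}$ is sound.
\end{proposition}

\begin{proof}
We show by induction that $\omega_1^\gamma$ is sound for $\gamma\le\omega+1$. The ordinal $\omega_1^0=1$ is countable, and the case $\gamma=\omega$ follows from Lemma~\ref{lem:closure}(a). Let $\gamma=\delta+1$ with $\delta\le\omega$, and let $B$ be an $(\omega_1^{\delta+1})$-sequence. Subsets of $\omega_1^\delta$ have degree at most $\omega$, so Lemma~\ref{lem:union}(b) gives $d_{B^{[\alpha]}}(a)=\sup_{n\in a}d_{B^{[\alpha]}}(\{n\})$ for all $\alpha$ and $a$. By regularity some $\lambda<\omega_1$ is stable for every singleton $\{n\}$. For $\zeta\ge\lambda$, exchanging two suprema gives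
\[
t_\zeta(a)=\sup_{\alpha\ge\zeta}\,\sup_{n\in a}\,d_{B^{[\alpha]}}(\{n\})=\sup_{n\in a}t_\zeta(\{n\})=\sup_{n\in a}\kappa(\{n\}),
\]
which does not depend on $\zeta$. So $\lambda$ is stable for every $a$, and Proposition~\ref{prop:criterion} applies.

Finally, each $\eta<\omega_1^{\omega+2}$ is at most $\omega_1^{\omega+1}\lambda$ for some $\lambda<\omega_1$, and this ordinal is sound by Lemma~\ref{lem:closure}(b).
\end{proof}

\section{Unsoundness of $\omega_1^{\omega+2}$ from $\aleph_1$ reals}\label{sec:reals}

In Example~\ref{ex:jump}, finitely many $W_n$ have a union of finite degree and infinitely many have a union of degree $\omega+1$. So a block of type $\omega_1^{\omega+1}$ can test an infinitary condition on a set $b$ of colors. We let it test whether $b$ contains all initial segments of a given real $x_\alpha\in2^\omega$: take $\omega_1$ copies of $\sum_n\omega_1^n$ and give the $n$th summand the color $x_\alpha{\upharpoonright}n$.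

We would like $b$ to pass the test exactly for $\alpha<\xi$. The set of all initial segments of the reals $x_\alpha$ with $\alpha<\xi$ does not work, because it also contains all initial segments of every limit point of these reals. So we use $\omega$ disjoint copies of the set of colors, indexed by $m$, and let $b$ follow a single real in each copy.

\begin{proposition}\label{prop:B}
If $\aleph_1\le2^{\aleph_0}$, then $\omega_1^{\omega+2}$ is unsound.
\end{proposition}

\begin{proof}
Let $\langle x_\alpha:\alpha<\omega_1\rangle$ be distinct elements of $2^\omega$. The colors are the elements of $\omega\times2^{<\omega}$. For $\alpha<\omega_1$ and $m<\omega$ let $D_{\alpha,m}$ be the set of triples $(i,n,\nu)$ with $i<\omega_1$, $n<\omega$, $\nu<\omega_1^n$, ordered lexicographically, with $(i,n,\nu)$ colored $(m,x_\alpha{\upharpoonright}n)$. Its type is $(\sum_n\omega_1^n)\cdot\omega_1=\omega_1^\omega\cdot\omega_1=\omega_1^{\omega+1}$. Let $D_\alpha=\sum_{m<\omega}D_{\alpha,m}$, of type $\omega_1^{\omega+1}\omega$, and $D=\sum_{\alpha<\omega_1}D_\alpha$, of type $\omega_1^{\omega+1}\omega\cdot\omega_1=\omega_1^{\omega+2}$.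 Let $B$ be the sequence of color classes of $D$.

Fix $\xi$ with $0<\xi<\omega_1$, let $m\mapsto\alpha_m$ map $\omega$ onto $\xi$, and put $b=\{(m,x_{\alpha_m}{\upharpoonright}n):m,n<\omega\}$. The color $(m,x_\alpha{\upharpoonright}n)$ is in $b$ if and only if $x_\alpha{\upharpoonright}n=x_{\alpha_m}{\upharpoonright}n$. If $\alpha=\alpha_m$, this holds for all $n$, and every point of $D_{\alpha,m}$ has its color in $b$. If $\alpha\ne\alpha_m$, it holds exactly for $n\le d$, where $d$ is the first place at which $x_\alpha$ and $x_{\alpha_m}$ differ; the points of $D_{\alpha,m}$ with color in $b$ then have type $(1+\omega_1+\dots+\omega_1^d)\cdot\omega_1=\omega_1^d\cdot\omega_1=\omega_1^{d+1}$.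

Let $\rho_\alpha$ be the type of the set of points of $D_\alpha$ with color in $b$. If $\alpha<\xi$, then $\alpha=\alpha_m$ for some $m$, so $\omega_1^{\omega+1}\le\rho_\alpha\le\omega_1^{\omega+1}\omega$. If $\alpha\ge\xi$, then $\rho_\alpha$ is a sum of $\omega$ ordinals of finite degree; its finite partial sums have finite degree by Lemma~\ref{lem:ctblesum}, so $\rho_\alpha\le\omega_1^\omega$. The factor $\omega_1$ contributed by the coordinate $i$ is what separates the two cases: it lifts the first to degree $\omega+1$, above the degree $\omega$ that the second can reach. Summing over $\alpha$,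
\[
\omega_1^{\omega+1}\xi\le\tau_B(b)\le\omega_1^{\omega+1}\omega\xi+\omega_1^\omega\cdot\omega_1=\omega_1^{\omega+1}(\omega\xi+1)<\omega_1^{\omega+2}.
\]
So $S=\sigma\pi(B)\cap\omega_1^{\omega+2}$ is unbounded in $\omega_1^{\omega+2}$. For $\rho\in S$ let $\theta(\rho)<\omega_1$ be least with $\rho\le\omega_1^{\omega+1}\theta(\rho)$. If $S$ were countable, regularity would bound the $\theta(\rho)$ by some $\theta<\omega_1$, and $S$ would be bounded by $\omega_1^{\omega+1}\theta<\omega_1^{\omega+2}$. Hence $S$ is uncountable.
\end{proof}

\section{Ordinals below $\omega_1^{\omega_1}$ when $\aleph_1\not\le2^{\aleph_0}$}\label{sec:noreals}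

The hypothesis is used in the following form.

\begin{lemma}\label{lem:star}
Assume $\aleph_1\not\le2^{\aleph_0}$. If $I$ is a well-ordered set and $h$ maps $I$ to $\mathcal P(\omega)$ or to $\mathcal P(\omega)^2$, then the range of $h$ is countable.
\end{lemma}

\begin{proof}
Since $\mathcal P(\omega)^2$ is in bijection with $\mathcal P(\omega)$, consider the first case. Well-order the range by comparing the least preimages of its elements. If the range were uncountable, its type would be at least $\omega_1$, and its first $\omega_1$ elements would give an injection of $\omega_1$ into $\mathcal P(\omega)$.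
\end{proof}

In Section~\ref{sec:reals} the blocks of $D$ have uncountably many different degree functions. The next lemma shows that if only countably many occur, a common stable stage exists, and moreover $d_B$ is described by two sets of natural numbers: which functions occur, and which occur uncountably often.

\begin{lemma}\label{lem:recurrent}
Let $\delta<\omega_1$, let $B$ be an $(\omega_1^{\delta+1})$-sequence, and suppose $\{d_{B^{[\alpha]}}:\alpha<\omega_1\}\subseteq\{G_k:k<\omega\}$, where the $G_k$ are functions from $\mathcal P(\omega)$ to $[-1,\delta]$. Let $Z$ be the set of $k$ with $G_k=d_{B^{[\alpha]}}$ for some $\alpha$, and $K$ the set of $k$ with $G_k=d_{B^{[\alpha]}}$ for uncountably many $\alpha$. Then some $\lambda<\omega_1$ is stable for every $a\subseteq\omega$, and for every $a$,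
\begin{equation}\label{eq:ZK}
d_B(a)=\max\Bigl(\sup_{k\in Z}G_k(a),\ \bigl(\sup_{k\in K}G_k(a)\bigr)^+\Bigr).
\end{equation}
\end{lemma}

\begin{proof}
The set $\bigcup_{k\notin K}\{\alpha:d_{B^{[\alpha]}}=G_k\}$ is a countable union of countable sets, so it is contained in some $\lambda<\omega_1$. Let $\zeta\ge\lambda$. Each $d_{B^{[\alpha]}}$ with $\alpha\ge\zeta$ is $G_k$ for some $k$, and $k\in K$ by the choice of $\lambda$. Conversely, each $G_k$ with $k\in K$ occurs at uncountably many $\alpha$, hence at some $\alpha\ge\zeta$. So $t_\zeta(a)=\sup_{k\in K}G_k(a)$ for all $a$ and all $\zeta\ge\lambda$. Thus $\lambda$ is stable for every $a$ and $\kappa(a)=\sup_{k\in K}G_k(a)$. Also $t_0(a)=\sup_{k\in Z}G_k(a)$, and Lemma~\ref{lem:tail}(b) gives \eqref{eq:ZK}.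
\end{proof}

It remains to show that only countably many degree functions occur. Lemma~\ref{lem:star} does not apply directly, because a degree function has domain $\mathcal P(\omega)$ and is not a real. But once a list $\langle G_k\rangle$ is fixed, \eqref{eq:ZK} codes $d_B$ by the pair of reals $(Z,K)$. To compare the codes of the blocks of a sequence, one list must serve the blocks of all these blocks, and so on downward. The inductive statement therefore concerns well-ordered families of sequences.

\begin{lemma}\label{lem:families}
Assume $\aleph_1\not\le2^{\aleph_0}$. Let $\gamma<\omega_1$, let $I$ be a nonempty well-ordered set, and let $\langle B^\xi:\xi\in I\rangle$ be a family of $(\omega_1^\gamma)$-sequences. Then $\{d_{B^\xi}:\xi\in I\}$ is countable.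
\end{lemma}

\begin{proof}
Use induction on $\gamma$, for all $I$ and all families.

\emph{Case $\gamma=0$.} A $(1)$-sequence $B^\xi$ is determined by the set $\{n:0\in B^\xi_n\}$. By Lemma~\ref{lem:star} only countably many such sets occur.

\emph{Case $\gamma=\delta+1$.} The blocks $(B^\xi)^{[\alpha]}$ form a family of $(\omega_1^\delta)$-sequences indexed by $I\times\omega_1$, which is well-ordered lexicographically. By induction their degree functions form a countable set; fix a list $\langle G_k:k<\omega\rangle$ of it, with repetitions allowed. Let $(Z^\xi,K^\xi)$ be the pair given by Lemma~\ref{lem:recurrent} for $B^\xi$ and this list. By \eqref{eq:ZK}, $d_{B^\xi}$ is determined by $(Z^\xi,K^\xi)$, and by Lemma~\ref{lem:star} only countably many pairs occur.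

\emph{Case $\gamma$ limit.} Fix $\gamma_j<\gamma$ $(j<\omega)$ with supremum $\gamma$, and let $B^{\xi,j}=\langle B^\xi_n\cap\omega_1^{\gamma_j}:n<\omega\rangle$. By induction $\{d_{B^{\xi,j}}:\xi\in I\}$ is countable for each $j$, so the union over $j$ is countable; fix a list $\langle G_k:k<\omega\rangle$ of it. Let $Z^\xi$ be the set of $k$ with $G_k=d_{B^{\xi,j}}$ for some $j$. The sets $B^{\xi,j}(a)$ are initial segments of $B^\xi(a)$ with union $B^\xi(a)$, so $\tau_{B^\xi}(a)=\sup_j\tau_{B^{\xi,j}}(a)$. Lemma~\ref{lem:ctblesum} gives
\[
d_{B^\xi}(a)=\sup_jd_{B^{\xi,j}}(a)=\sup_{k\in Z^\xi}G_k(a).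
\]
So $d_{B^\xi}$ is determined by $Z^\xi$, and by Lemma~\ref{lem:star} only countably many $Z^\xi$ occur.
\end{proof}

\begin{proposition}\label{prop:C}
If $\aleph_1\not\le2^{\aleph_0}$, then every ordinal below $\omega_1^{\omega_1}$ is sound.
\end{proposition}

\begin{proof}
Each ordinal below $\omega_1^{\omega_1}$ is at most $\omega_1^\gamma$ for some $\gamma<\omega_1$, so it suffices to show by induction that these powers are sound. The ordinal $\omega_1^0=1$ is countable, and for limit $\gamma$ we write $\omega_1^\gamma=\sup_j\omega_1^{\gamma_j}$ with $\gamma_j<\gamma$ and apply Lemma~\ref{lem:closure}(a). Let $\gamma=\delta+1$ and let $B$ be an $(\omega_1^{\delta+1})$-sequence. By Lemma~\ref{lem:families} applied to $\langle B^{[\alpha]}:\alpha<\omega_1\rangle$, the blocks have countably many degree functions. By Lemma~\ref{lem:recurrent} some stage is stable for every $a$, and Proposition~\ref{prop:criterion} shows that $\sigma\pi(B)$ is countable.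
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:least}]
If $\aleph_1\le2^{\aleph_0}$, then $\omega_1^{\omega+2}$ is unsound by Proposition~\ref{prop:B} and all smaller ordinals are sound by Proposition~\ref{prop:A}. If $\aleph_1\not\le2^{\aleph_0}$, then $\omega_1^{\omega_1}$ is unsound by Theorem~\ref{thm:unsound} and all smaller ordinals are sound by Proposition~\ref{prop:C}.
\end{proof}

\begin{remark}
The induction in Proposition~\ref{prop:C} uses the countability of the exponent twice: a limit exponent must be the supremum of an $\omega$-sequence, and the set $[-1,\gamma]$ of possible degrees must be countable. Both fail at $\gamma=\omega_1$. For the sequence $B$ of Section~\ref{sec:trees}, $r\le d_B(T)\le r+2$ whenever $T$ is a well-founded tree of rank $r$, so the degree function alone already takes uncountably many values.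
\end{remark}

\begin{thebibliography}{9}

\bibitem{MP}
\emph{Mathematical Proceedings},
\texttt{https://www.dpmms.cam.ac.uk/\textasciitilde ardm/UnsoundOrdinals.pdf}.

\end{thebibliography}
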